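\title{The cycle index of a primitive permutation group is irreducible}

\begin{abstract}
We prove that the cycle index of a finite primitive permutation group $G$,
multiplied by $|G|$, is an irreducible polynomial over $\mathbb{Z}$, and in fact
over $\mathbb{C}$. The method is to set all but a few variables equal to zero, so
that only the elements with prescribed cycle lengths contribute, and to prove
that the part of highest weight of what remains is irreducible for a suitable
choice of weights. For groups that are not affine the proof uses two theorems
that depend on the classification of finite simple groups. Primitivity cannot be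
weakened to transitivity.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a permutation group on a set $\Omega$ of $n$ points, and for $g\in G$
let $c_i(g)$ be the number of cycles of length $i$ of $g$. The \emph{cycle index}
of $G$ is the polynomial
\[
Z(G)=\frac1{|G|}\sum_{g\in G}\prod_{i=1}^n s_i^{c_i(g)}
\]
in indeterminates $s_1,\dots,s_n$. It records how many elements of $G$ have each
cycle type. For instance, $g$ fixes $r^{c_1(g)+\dots+c_n(g)}$ colorings of
$\Omega$ with $r$ colors, so the value of $Z(G)$ at $s_1=\dots=s_n=r$ is the
number of $G$-orbits on such colorings. We drop the factor $1/|G|$ and work with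
\[
P_G=\sum_{g\in G}\prod_{i=1}^n s_i^{c_i(g)}\in\mathbb{Z}[s_1,\dots,s_n].
\]

When does $P_G$ factor? If $G_1\times G_2$ acts on the disjoint union
$\Omega_1\cup\Omega_2$, then $P_{G_1\times G_2}=P_{G_1}P_{G_2}$, so intransitive
groups supply factorizations. At the other extreme, if $G$ contains an $n$-cycle,
then $P_G$ has degree $1$ in $s_n$ with a constant coefficient, and so it is
irreducible over $\mathbb{C}$; this covers the cyclic groups $C_n$ acting
regularly and the symmetric groups. One might guess that transitivity suffices,
but it does not. For $C_3\times C_3$ acting regularly,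
\begin{equation}\label{eq:c3c3}
P_G=s_1^9+8s_3^3=(s_1^3+2s_3)(s_1^6-2s_1^3s_3+4s_3^2).
\end{equation}
This group preserves a partition of the nine points into three parts of size
three, which suggests excluding such partitions. Recall that a \emph{block} of
$G$ is a subset $B\subseteq\Omega$ such that $g(B)=B$ or $g(B)\cap B=\emptyset$
for every $g\in G$; it is trivial if $|B|\le1$ or $B=\Omega$. The group $G$ is
\emph{primitive} if it is transitive and all its blocks are trivial.
(Transitivity has to be required: the trivial group on two points has only
trivial blocks, and $P_G=s_1^2$.) The conjecture posed in \cite{problem} is that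
$P_G$ is irreducible in $\mathbb{Z}[s_1,\dots,s_n]$ whenever $G$ is primitive. We
prove it.

\begin{theorem}\label{thm:real}
If $G$ is a primitive permutation group of degree $n$, then $P_G$ is irreducible
in $\mathbb{R}[s_1,\dots,s_n]$, and hence in $\mathbb{Q}[s_1,\dots,s_n]$ and in
$\mathbb{Z}[s_1,\dots,s_n]$.
\end{theorem}

\begin{theorem}\label{thm:complex}
If $G$ is a primitive permutation group of degree $n$, then $P_G$ is irreducible
in $\mathbb{C}[s_1,\dots,s_n]$.
\end{theorem}

The second theorem contains the first. We state them separately because the
proof of Theorem~\ref{thm:real} is complete one step earlier and needs one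
external result fewer. For transitive groups the field matters: the regular
Klein four-group has
$P_G=s_1^4+3s_2^2=(s_1^2+\sqrt{-3}\,s_2)(s_1^2-\sqrt{-3}\,s_2)$, where both
factors are irreducible and neither is proportional to a real polynomial, so
$P_G$ is irreducible over $\mathbb{R}$ but not over $\mathbb{C}$.

The difficulty is that we know almost nothing about the coefficients of $P_G$ for
a general primitive group. The proof therefore uses only that they are
nonnegative and which monomials of a few simple shapes occur.
Section~\ref{sec:method} reduces the problem to a polynomial in two or three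
variables, and Section~\ref{sec:criteria} turns this into two criteria for
irreducibility over $\mathbb{C}$. Section~\ref{sec:nonaffine} shows that one of
them applies to every primitive group that is not affine; here we use theorems
of Fein, Kantor and Schacher \cite{FKS} and of Guest and Spiga \cite{GS}, which
depend on the classification of finite simple groups. Affine groups whose order
has only two prime divisors can escape both criteria.
Section~\ref{sec:affine} treats all affine groups over $\mathbb{R}$, without the
classification, and leaves one exceptional configuration over $\mathbb{C}$, in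
characteristic $2$. Section~\ref{sec:complex} excludes it with McLaughlin's
theorem on groups generated by transvections \cite{McL}.

For $n=1$ we have $P_G=s_1$, so we assume $n>1$ throughout. We write $P=P_G$,
and $K$ denotes $\mathbb{R}$ or $\mathbb{C}$. A \emph{derangement} is an element
without fixed points, $\operatorname{Fix}(g)$ is the set of fixed points of $g$,
and the \emph{support} of $g$ is the set of points that it moves.

\section{Restricting to a few cycle lengths}\label{sec:method}

\subsection{An example of degree nine}\label{ssec:nine}

Let $V=\mathbb{F}_3^2$, let $h\in GL(V)$ have characteristic polynomial $X^2+1$,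
and let $G$ be the group of the $36$ maps $x\mapsto h^ex+v$. A block containing
$0$ is a subspace invariant under $h$, and $X^2+1$ has no root in
$\mathbb{F}_3$, so $G$ is primitive. Its translation subgroup is the group
of~\eqref{eq:c3c3}. The nine maps $x\mapsto -x+v$ have one fixed point and four
$2$-cycles. The eighteen maps $x\mapsto\pm hx+v$ have one fixed point, and their
squares have the form $x\mapsto-x+v'$, so they have two $4$-cycles. Thus
\[
P=s_1^9+8s_3^3+9s_1s_2^4+18s_1s_4^2 .
\]
No variable occurs linearly. Suppose $P=ff'$ over $\mathbb{C}$.

\emph{Step 1: discard variables.} Put $s_4=0$, $s_1=1$, $s_3=x$, $s_2=y$. Then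
$1+8x^3+9y^4=\bar f\bar f'$.

\emph{Step 2: pass to the terms of highest weight.} Give $x$ weight $4$ and $y$
weight $3$. The parts of highest weight of $\bar f$ and $\bar f'$ multiply to
$8x^3+9y^4$. Each of them is divisible by neither $x$ nor $y$, so it contains a
pure power $x^i$ and a pure power $y^k$ of the same weight, $4i=3k$ with
$i\le3$. Hence $i=0$ or $i=3$, and one of the two parts has weight $0$. So one of
$\bar f,\bar f'$, say $\bar f'$, is constant.

\emph{Step 3: return to $P$.} With $\deg s_i=i$ the polynomial $P$ is homogeneous
of degree $9$, so $f'$ is homogeneous of some degree $a'$, and by Step~2 it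
becomes $\kappa s_1^{a'}$ at $s_4=0$. But $P$ becomes $8s_3^3\neq0$ at
$s_4=s_1=0$, so $a'=0$ and $f'$ is constant.

Step~2 worked because the exponents $9/3$ and $(9-1)/2$ are coprime, and Step~3
worked because a derangement survived Step~1. The rest of this section puts the
three steps in general form.

\subsection{Weights}

Assign positive real weights to the variables of a polynomial ring over $K$. The
weight of a monomial is the sum of the weights of its variables, counted with
multiplicity, and a polynomial is \emph{homogeneous} if all its monomials have
the same weight. The \emph{top form} of a nonzero polynomial is the sum of its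
terms of greatest weight. We use three facts.
\begin{itemize}
\item[(W1)] The top form of a product is the product of the top forms, because
that product is nonzero and all other products of terms have smaller weight. The
same holds for the terms of least weight, so every factor of a homogeneous
polynomial is homogeneous.
\item[(W2)] A polynomial with constant top form is constant, since the weights
are positive. With (W1): if the top form of $F$ is irreducible over $K$, then so
is $F$.
\item[(W3)] If $F$ is homogeneous, setting one variable $z$ equal to $1$ sends
distinct monomials of $F$ to distinct monomials, since the weight determines the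
exponent of $z$. In particular, if $F|_{z=1}$ is constant, then
$F=\kappa z^\gamma$.
\end{itemize}

The top forms that we meet are sums of two or three pure powers.

\begin{lemma}\label{lem:powers}
Let $c,N,e\in\mathbb{C}$ be nonzero and let $\alpha,\beta,\gamma\ge1$ be
integers.
\begin{itemize}
\item[(i)] $cx^\alpha+Ny^\beta$ is squarefree in $\mathbb{C}[x,y]$ and divisible
by neither $x$ nor $y$.
\item[(ii)] If $\gcd(\alpha,\beta)=1$, then $cx^\alpha+Ny^\beta$ is irreducible
in $\mathbb{C}[x,y]$.
\item[(iii)] $cx^\alpha+Ny^\beta+ez^\gamma$ is irreducible in
$\mathbb{C}[x,y,z]$.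
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $\pi^2$ divides the polynomial, then $\pi$ divides both partial
derivatives $c\alpha x^{\alpha-1}$ and $N\beta y^{\beta-1}$, so $\pi$ is
constant. The polynomial does not vanish at $x=0$ or at $y=0$.

(ii) Give $x,y$ the weights $\beta,\alpha$. A factor $F$ is homogeneous by (W1)
and divisible by neither variable, so it contains monomials $x^i$ and $y^k$ with
$\beta i=\alpha k$ and $i\le\alpha$. Since $\gcd(\alpha,\beta)=1$, we get
$\alpha\mid i$. If $i=0$, then $F$ has weight $0$; if $i=\alpha$, then its
cofactor has weight $0$.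

(iii) Eisenstein's criterion over a unique factorization domain $R$ says that a
polynomial in $R[z]$ whose leading coefficient is a unit is irreducible if some
prime $\pi\in R$ divides all other coefficients and $\pi^2$ does not divide the
constant term. Take $R=\mathbb{C}[x,y]$ and let $\pi$ be any prime factor of
$cx^\alpha+Ny^\beta$, which is squarefree by~(i).
\end{proof}

Part (ii) needs coprime exponents, as \eqref{eq:c3c3} shows; part (iii) needs no
condition on the exponents. This difference governs the whole proof.

\subsection{The reduction lemma}

Let $S\subseteq\{2,\dots,n\}$. For $F\in K[s_1,\dots,s_n]$ let $F_S$ be the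
result of setting $s_1=1$ and $s_i=0$ for $i\notin S\cup\{1\}$. The map
$F\mapsto F_S$ is a ring homomorphism. Call $g\in G$ an \emph{$S$-element} if all
its cycle lengths lie in $S\cup\{1\}$. Then
\[
P_S=\sum_{g\ \text{an $S$-element}}\ \prod_{i\in S}s_i^{c_i(g)},
\]
and a monomial occurs in $P_S$, with positive coefficient, exactly when some
$S$-element has the corresponding cycle type.

\begin{lemma}\label{lem:reduction}
Suppose that some derangement in $G$ is an $S$-element.
\begin{itemize}
\item[(i)] If $P=ff'$ over $K$ and $f'_S$ is constant, then $f'$ is constant.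
\item[(ii)] If the top form of $P_S$ for some positive weights is irreducible
over $K$, then $P$ is irreducible over $K$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For the weights $\deg s_i=i$ the polynomial $P$ is homogeneous of degree $n$,
so $f'$ is homogeneous of some degree $a'$ by (W1). Let a star denote setting
$s_i=0$ for $i\notin S\cup\{1\}$, keeping $s_1$. Then $f'^{*}$ is homogeneous of
degree $a'$ and becomes the constant $f'_S$ at $s_1=1$, so
$f'^{*}=\kappa s_1^{a'}$ by (W3). If $a'>0$, then $s_1$ divides
$P^{*}=f^{*}f'^{*}$. But $P^{*}$ contains the monomial of the derangement, which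
does not involve $s_1$. So $a'=0$, and $f'$ is constant.

(ii) By (W2), $P_S$ is irreducible. If $P=ff'$, then $P_S=f_Sf'_S$, so one of
$f_S,f'_S$ is constant, and (i) applies.
\end{proof}

The derangement is needed. For $\operatorname{Sym}(3)$ acting on four points with
one point fixed and $S=\{2,3\}$, the polynomial $P_S=1+3s_2+2s_3$ and its top
form for equal weights are irreducible, while $s_1$ divides $P$.

\section{Mixed elements and two criteria}\label{sec:criteria}

To apply Lemma~\ref{lem:powers} we want $P_S$ to be a sum of polynomials in one
variable each, so we must exclude $S$-elements with two different nontrivial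
cycle lengths. Let $a,b\ge2$ be coprime. An \emph{$(a,b)$-mixed} element is an
$\{a,b\}$-element with at least one $a$-cycle and at least one $b$-cycle. The
next lemma translates this notion into terms that group theory can handle.

\begin{lemma}\label{lem:mixed}
\begin{itemize}
\item[(i)] If $g$ is $(a,b)$-mixed, then $u=g^b$ and $t=g^a$ are nonidentity
elements with disjoint supports; all nontrivial cycles of $u$ have length $a$,
and all nontrivial cycles of $t$ have length $b$.
\item[(ii)] For distinct primes $p,q$, the $(p,q)$-mixed elements are exactly the
elements of order $pq$ with no cycle of length $pq$.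
\end{itemize}
\end{lemma}

\begin{proof}
(i) The power $g^b$ fixes every point in a $b$-cycle of $g$ and, since
$\gcd(a,b)=1$, acts on each $a$-cycle of $g$ as an $a$-cycle. So the support of
$u$ is the union of the $a$-cycles of $g$, and by symmetry the support of $t$ is
the union of the $b$-cycles.

(ii) The order of an element is the least common multiple of its cycle lengths.
So a $(p,q)$-mixed element has order $pq$; conversely, if $g$ has order $pq$ and
no $pq$-cycle, its cycle lengths lie in $\{1,p,q\}$ and both $p$ and $q$ occur.
\end{proof}

The first criterion generalizes the example of Section~\ref{ssec:nine}.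

\begin{proposition}[Two lengths]\label{prop:two}
Let $a,b\ge2$. Suppose that $G$ contains an element all of whose cycles have
length $a$ and an element with exactly one fixed point whose other cycles have
length $b$, and that $G$ has no $(a,b)$-mixed element. Then $P$ is irreducible
over $\mathbb{C}$.
\end{proposition}

\begin{proof}
We have $a\mid n$ and $b\mid n-1$; in particular $a$ and $b$ are coprime. Let
$S=\{a,b\}$. Since there is no mixed element, $P_S=1+A(s_a)+B(s_b)$, where $A$
and $B$ have no constant term. The first given element shows $\deg A=n/a$. A
$\{b\}$-element $g$ has $c_1(g)\equiv n\equiv1\pmod b$, so $c_1(g)\ge1$ and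
$c_b(g)\le(n-1)/b$, and the second given element attains this bound; thus
$\deg B=(n-1)/b$. With weights $1/\deg A$ and $1/\deg B$ the top form of $P_S$ is
$cs_a^{n/a}+Ns_b^{(n-1)/b}$ with $c,N>0$. The exponents divide $n$ and $n-1$, so
they are coprime, and the top form is irreducible by
Lemma~\ref{lem:powers}(ii). The first given element is a derangement, so
Lemma~\ref{lem:reduction}(ii) applies.
\end{proof}

In general we cannot control the degrees of $A$ and $B$. A third variable makes
this unnecessary, by Lemma~\ref{lem:powers}(iii). Consider the condition
\begin{itemize}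
\item[$(*)$] for all distinct primes $p,q$, every element of order $pq$ has a
cycle of length $pq$.
\end{itemize}
By Lemma~\ref{lem:mixed}(ii), it says that $G$ has no $(p,q)$-mixed element for
any distinct primes $p,q$. The derangement comes from the following theorem.

\begin{theorem}[Fein--Kantor--Schacher {\cite[Theorem~1]{FKS}}]\label{thm:FKS}
A finite transitive group of degree greater than $1$ contains a derangement of
prime power order.
\end{theorem}

\begin{proposition}[Three primes]\label{prop:three}
Let $G$ be transitive of degree $n>1$, with $|G|$ divisible by at least three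
primes, and assume $(*)$. Then $P$ is irreducible over $\mathbb{C}$.
\end{proposition}

\begin{proof}
Let $P=ff'$ over $\mathbb{C}$. Let $p_1,p_2,p_3$ be distinct primes dividing
$|G|$ and put $S=\{p_1,p_2,p_3\}$. If an $S$-element $g$ had cycles of two of
these lengths, say $p_1$ and $p_2$, then $g^{p_3}$ would be $(p_1,p_2)$-mixed,
against~$(*)$. Hence
\[
P_S=1+A_1(s_{p_1})+A_2(s_{p_2})+A_3(s_{p_3}),
\]
and each $A_i$ is nonconstant because $G$ has an element of order $p_i$ by
Cauchy's theorem. With weights $1/\deg A_i$ the top form is a sum of three pure
powers, which is irreducible by Lemma~\ref{lem:powers}(iii). So $P_S$ is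
irreducible, and we may assume that $f'_S$ is constant.

We cannot yet apply Lemma~\ref{lem:reduction}, because no derangement need be an
$S$-element. By Theorem~\ref{thm:FKS} there is a derangement whose order is a
power of a prime $r$; its cycle lengths are powers of $r$. We transfer the
information on $f'$ to a set $S'$ that contains these lengths and shares one
prime with $S$. Choose $p\in S$ with $p\ne r$, and let $S'$ consist of $p$ and
the powers $r^e\le n$ with $e\ge1$. Suppose that an $S'$-element $g$ has a
$p$-cycle and a cycle of length $r^e$ with $e\ge1$, and take $e$ maximal. Then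
$g^{r^{e-1}}$ has cycle lengths in $\{1,p,r\}$, with both $p$ and $r$ occurring,
against~$(*)$. So, with $\mathbf{w}=(s_r,s_{r^2},\dots)$,
\[
P_{S'}=E(\mathbf{w})+A(s_p),\qquad A \text{ nonconstant}.
\]
View $P_{S'}=f_{S'}f'_{S'}$ as a factorization of polynomials in $s_p$ over
$\mathbb{C}[\mathbf{w}]$. The leading coefficient of $P_{S'}$ is a nonzero
constant, so the leading coefficient of $f'_{S'}$ is a nonzero constant too.
Therefore the degree of $f'_{S'}$ in $s_p$ does not change when we set
$\mathbf{w}=0$. The result of this substitution is $f'_{\{p\}}$, which is also a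
specialization of $f'_S$ and hence constant. So $f'_{S'}$ has degree $0$ in $s_p$
and equals its leading coefficient, a constant.
Lemma~\ref{lem:reduction}(i) for $S'$ shows that $f'$ is constant.
\end{proof}

\begin{remark}
Proposition~\ref{prop:three} does not use primitivity, and it uses transitivity
only through Theorem~\ref{thm:FKS}. The hypothesis on the number of primes
cannot be dropped: the group in \eqref{eq:c3c3} is transitive and satisfies
$(*)$ vacuously.
\end{remark}

\section{Primitive groups that are not affine}\label{sec:nonaffine}

A primitive group is \emph{affine} if $\Omega$ can be identified with a vector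
space $V=\mathbb{F}_p^d$ so that $G=V\rtimes H$ is the group of all maps
$x\mapsto hx+v$ with $v\in V$ and $h\in H$, where $H\le GL(V)$ is irreducible. It
is a standard fact that a primitive group with a nontrivial abelian normal
subgroup is affine. A solvable primitive group has such a subgroup, namely the
last nontrivial term of its derived series. So a primitive group that is not
affine is nonsolvable, and by Burnside's $p^aq^b$ theorem its order is divisible
by at least three primes. Proposition~\ref{prop:three} applies as soon as $(*)$
holds, and the following theorem, conjectured by Giudici, Praeger and Spiga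
\cite{GPS}, confines the possible failures to one family. Write
$[m]=\{1,\dots,m\}$. In the \emph{product action} of
$\operatorname{Sym}(m)\operatorname{wr}\operatorname{Sym}(\rho)$ on
$\Delta^\rho$, where $\operatorname{Sym}(m)$ acts on $\Delta$, the element
$(\sigma_1,\dots,\sigma_\rho;\pi)$ sends $(x_1,\dots,x_\rho)$ to the point whose
$\pi(i)$-th coordinate is $\sigma_i(x_i)$. The elements with $\pi=1$ form the
\emph{base group} and are written $(\sigma_1,\dots,\sigma_\rho)$.

\begin{theorem}[Guest--Spiga \cite{GS}]\label{thm:GS}
Let $G$ be a finite primitive group on $\Omega$, and suppose that some $g\in G$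
has no cycle of length $|g|$. Then there are $k\ge1$, $\rho\ge1$, $m\ge5$ such
that $\Omega=\Delta^\rho$, where $\Delta$ is the set of $k$-subsets of $[m]$, and
$\operatorname{Alt}(m)^\rho\trianglelefteq G\le
\operatorname{Sym}(m)\operatorname{wr}\operatorname{Sym}(\rho)$ in product
action.
\end{theorem}

Let $G$ be as in the conclusion. Since $n>1$ we have $k\le m-1$, and replacing
subsets by their complements we may assume $1\le k\le m/2$. Put
$D=|\Delta|\ge m\ge5$, so $n=D^\rho$. A nonidentity $\sigma\in
\operatorname{Sym}(m)$ acts nontrivially on $\Delta$: it moves every $k$-subset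
that contains a point $\alpha$ but not $\sigma(\alpha)$. By
Lemma~\ref{lem:mixed}, mixed elements give pairs of elements with disjoint
supports, so we determine such pairs.

\begin{lemma}\label{lem:product}
Let $u,t\in G$ be nonidentity elements with disjoint supports. Then $u$ and $t$
lie in the base group, and there is a coordinate $i$ such that both are trivial
in all coordinates other than $i$. Their $i$-th components have disjoint
supports on $\Delta$.
\end{lemma}

\begin{proof}
Disjointness of the supports means
$\operatorname{Fix}(u)\cup\operatorname{Fix}(t)=\Omega$. An element with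
$\pi(i)=i'\ne i$ has at most $n/D$ fixed points, because in a fixed point
$x_{i'}=\sigma_i(x_i)$ is determined by $x_i$. A nonidentity element of the base
group has a component that moves at least two elements of $\Delta$, so it has at
most $n(D-2)/D$ fixed points. If $u$ or $t$ were outside the base group, then,
as $1\le D-2$,
\[
|\operatorname{Fix}(u)|+|\operatorname{Fix}(t)|\le\frac nD+\frac{n(D-2)}D<n,
\]
which is impossible. So $u=(u_1,\dots,u_\rho)$ and $t=(t_1,\dots,t_\rho)$. If
$u_i\ne1$ and $t_{i'}\ne1$ with $i\ne i'$, then a point with $x_i$ moved by $u_i$
and $x_{i'}$ moved by $t_{i'}$ is moved by both $u$ and $t$. So whenever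
$u_i\ne1$ and $t_{i'}\ne1$ we have $i=i'$, which is the first claim. If $u_i$ and
$t_i$ both moved an element of $\Delta$, then $u$ and $t$ would both move every
point with that $i$-th coordinate.
\end{proof}

\begin{proposition}\label{prop:nonaffine}
If $G$ is primitive and not affine, then $P$ is irreducible over $\mathbb{C}$.
\end{proposition}

\begin{proof}
At least three primes divide $|G|$. If every $g\in G$ has a cycle of length
$|g|$, then $(*)$ holds and Proposition~\ref{prop:three} applies. Otherwise $G$
is as in Theorem~\ref{thm:GS}, with $1\le k\le m/2$.

\emph{Case $k\ge2$.} We show that $(*)$ holds. If not, Lemmas~\ref{lem:mixed}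
and~\ref{lem:product} give nonidentity $\sigma,\tau\in\operatorname{Sym}(m)$ such
that no $k$-subset is moved by both. Note that $2\le k\le m-2$, since
$m/2\le m-2$. Suppose first that some $\alpha\in[m]$ is moved by both $\sigma$
and $\tau$. At least $m-3\ge k-1$ points differ from $\alpha,\sigma(\alpha),
\tau(\alpha)$, so some $k$-subset contains $\alpha$ and avoids $\sigma(\alpha)$
and $\tau(\alpha)$; it is moved by both, a contradiction. Otherwise $\sigma$ and
$\tau$ have disjoint supports on $[m]$. Take $\alpha$ moved by $\sigma$ and
$\beta$ moved by $\tau$. Then $\alpha,\sigma(\alpha)$ lie in the support of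
$\sigma$ and $\beta,\tau(\beta)$ in that of $\tau$, so these four points are
distinct. Since $0\le k-2\le m-4$, some $k$-subset contains $\alpha,\beta$ and
avoids $\sigma(\alpha),\tau(\beta)$, and again it is moved by both. So $(*)$
holds, and Proposition~\ref{prop:three} applies.

\emph{Case $k=1$.} Now $\Omega=[m]^\rho$, and $(*)$ can fail, as
$(1\,2\,3)(4\,5)\in\operatorname{Sym}(5)$ shows. We use
Proposition~\ref{prop:two} with cycle lengths so large that an $a$-cycle and a
$b$-cycle do not fit side by side in $[m]$. Only $\operatorname{Alt}(m)^\rho$ is
known to lie in $G$, so the elements must be even permutations. Put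
\[
(a,b)=\bigl(m,\tfrac{m-1}2\bigr)\ \text{ for $m$ odd},\qquad
(a,b)=\bigl(\tfrac m2,m-1\bigr)\ \text{ for $m$ even}.
\]
Then $a,b\ge2$ and $a+b>m$. For $m$ odd let $\sigma$ be an $m$-cycle and $\tau$ a
product of two disjoint $\frac{m-1}2$-cycles; for $m$ even let $\sigma$ be a
product of two disjoint $\frac m2$-cycles and $\tau$ an $(m-1)$-cycle. A cycle
of odd length and a product of two cycles of equal length are even, so
$\sigma,\tau\in\operatorname{Alt}(m)$. All cycles of $\sigma$ have length $a$,
and $\tau$ has one fixed point and all other cycles of length $b$. The length of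
the cycle of a point of $\Omega$ under a base element is the least common
multiple of the lengths of the cycles of its coordinates. Hence all cycles of
$(\sigma,1,\dots,1)\in G$ have length $a$, and $(\tau,\dots,\tau)\in G$ has
exactly one fixed point and all other cycles of length $b$.

Suppose that $G$ has an $(a,b)$-mixed element, and let $u,t$ be as in
Lemma~\ref{lem:mixed}(i). By Lemma~\ref{lem:product} they are given by $u_i,t_i
\in\operatorname{Sym}(m)$ in a single coordinate, with disjoint nonempty supports
on $[m]$. The cycle lengths of $u$ on $\Omega$ are those of $u_i$ on $[m]$, so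
$u_i$ has an $a$-cycle, and for the same reason $t_i$ has a $b$-cycle. Then
$a+b\le m$, a contradiction. Proposition~\ref{prop:two} applies.
\end{proof}

\section{Affine groups}\label{sec:affine}

Let $G=V\rtimes H$ be affine, $V=\mathbb{F}_p^d$, $n=p^d$. We call $h$ the
\emph{linear part} of $x\mapsto hx+v$ and write $C_V(h)$ for the fixed space of
$h$. Nonzero translations are derangements with all cycles of length $p$. The
translation subgroup alone contributes $s_1^n+(n-1)s_p^{n/p}$, which over
$\mathbb{C}$ is a sum of two $(n/p)$-th powers and is reducible for $d\ge2$;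
irreducibility must come from $H$. We use three elementary facts.
\begin{itemize}
\item[(A1)] The fixed points of $x\mapsto hx+v$ form the empty set or a coset of
$C_V(h)$. An element of $G$ that fixes a point is conjugate under a translation
to an element that fixes $0$, that is, to an element of $H$.
\item[(A2)] A $p$-subgroup of $GL(U)$, with $U\ne0$ a finite
$\mathbb{F}_p$-space, fixes a nonzero vector, since its orbit lengths are powers
of $p$ and it fixes $0$.
\item[(A3)] If $h\in GL(V)$ has prime order $q\ne p$, then $V=U\oplus W$ with
$U=C_V(h)$ and $W=(h-1)V$. Indeed, the dimensions add up to $d$, and if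
$v=(h-1)y$ is fixed by $h$, then $qv=(1+h+\dots+h^{q-1})(h-1)y=0$, so $v=0$.
\end{itemize}

\subsection{What the two criteria cover}

\begin{lemma}\label{lem:affinestar}
Every affine group satisfies $(*)$.
\end{lemma}

\begin{proof}
Otherwise Lemma~\ref{lem:mixed} gives elements $u,t$ of distinct prime orders
with $\operatorname{Fix}(u)\cup\operatorname{Fix}(t)=V$. By (A1), a nonidentity
element has at most $n/p$ fixed points: none if it is a translation, and
otherwise its linear part has a proper fixed space. So $2n/p\ge n$, which forces
$p=2$ and $|\operatorname{Fix}(u)|=|\operatorname{Fix}(t)|=n/2$. One of $u,t$ has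
odd prime order $r$ and moves $n/2$ points, so $r$ divides a power of $2$, which
is absurd.
\end{proof}

If $H$ is a $p$-group, then by (A2) it fixes a nonzero vector, so irreducibility
gives $d=1$ and $H=1$. In this case $P=s_1^p+(p-1)s_p$ is irreducible over
$\mathbb{C}$ by Lemma~\ref{lem:powers}(ii). From now on $H$ is not a $p$-group.
Fix a prime $q\ne p$ dividing $|H|$, and put
\[
I=\{\dim C_V(h): h\in H \text{ of order } q\},\qquad j=\min I,
\]
so that $I\subseteq\{j,\dots,d-1\}$.

\begin{lemma}\label{lem:jzero}
If $j=0$, then $P$ is irreducible over $\mathbb{C}$.
\end{lemma}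

\begin{proof}
Apply Proposition~\ref{prop:two} with $a=p$ and $b=q$. A nonzero translation has
all cycles of length $p$; an element $h\in H$ of order $q$ with $C_V(h)=0$ fixes
only $0$; and there is no $(p,q)$-mixed element by Lemma~\ref{lem:affinestar}.
\end{proof}

By Lemma~\ref{lem:affinestar}, Proposition~\ref{prop:three} covers the affine
groups whose order has at least three prime divisors. The following group is
covered by neither criterion.

\begin{example}\label{ex:27}
Let $V=\mathbb{F}_3^3$ and let $H\cong\operatorname{Alt}(4)$ be generated by the
diagonal matrices of determinant $1$ and the cyclic permutation matrix $u_0$.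
The coordinate axes are pairwise nonisomorphic modules for the diagonal subgroup
and are permuted transitively by $u_0$, so $H$ is irreducible. Here
$|G|=2^2\cdot3^4$, and every element of $H$ fixes a nonzero vector, so no element
of $G$ has exactly one fixed point. We have $p=3$, $q=2$, $j=1$. Write $x=s_3$,
$y=s_2$, $z=s_6$.

Let $h$ be one of the three involutions, with $|U|=3$ and $|W|=9$. The map
$x\mapsto hx+v$ has a fixed point exactly when $v\in W$; these $9$ maps have $3$
fixed points and twelve $2$-cycles. Each of the other $18$ is conjugate under a
translation to such a map with $0\ne v\in U$, which has one $3$-cycle, on $U$,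
and four $6$-cycles. The eight elements of order $3$ of $H$ are conjugate to
$u_0^{\pm1}$, a single Jordan block. The cube of $x\mapsto u_0x+v$ is the
translation by $(u_0-1)^2v$, which vanishes exactly for the $9$ vectors
$v\in(u_0-1)V$; these maps have $3$ fixed points and eight $3$-cycles, and the
others have order $9$. Hence
\[
P_{\{2,3,6\}}=1+26x^9+72x^8+27y^{12}+54xz^4 .
\]
At $z=0$, the weights that balance $x^9$ and $y^{12}$ give the top form
$26x^9+27y^{12}$, a sum of two cubes. Keeping $z$, with weights
$\frac19,\frac1{12},\frac29$ for $x,y,z$, gives the top form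
$27y^{12}+x(26x^8+54z^4)$. It is irreducible by Eisenstein's criterion in $y$ at
the prime $x$, and Lemma~\ref{lem:reduction}(ii) applies.
\end{example}

The new term $54xz^4$ comes from products of an element of order $q$ with a
translation by one of its fixed vectors. Such products exist exactly because
$j\ge1$, so the obstacle to Lemma~\ref{lem:jzero} supplies the remedy.

\subsection{The top form for $S=\{p,q,pq\}$}

Assume $j\ge1$; the number of primes dividing $|G|$ plays no role. Put
$w=p^{d-j}-1$. An element $h\in H$ of order $q$ with $\dim C_V(h)=j$ moves
$n-p^j=p^jw$ points, so $q\mid w$. Let $S=\{p,q,pq\}$, write $x=s_p$, $y=s_q$,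
$z=s_{pq}$, and define weights
\[
\omega(x)=\frac pn,\qquad \omega(y)=\frac q{n-p^j},\qquad \omega(z)=\frac{pq}n .
\]
The first two give weight $1$ to the highest pure powers of $x$ and $y$ that
occur; the third gives weight $1$ to every derangement with cycle lengths in
$\{p,pq\}$.

\begin{lemma}\label{lem:top}
The top form of $P_S$ has weight $1$ and equals
\[
\Phi=c\,x^{p^{d-1}}+N\,y^{p^jw/q}
+\sum_{i\in I}M_i\,x^{p^{i-1}}z^{\frac{n-p^i}{pq}}
+\sum_{l=1}^{j-1}R_l\,x^{p^{j-1}-p^{l-1}}y^{p^lw/q}z^{\frac{(p^j-p^l)w}{pq}},
\]
where $c,N>0$, $M_i>0$ for all $i\in I$, and $R_l\ge0$. If $R_l>0$, then some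
element of $H$ has a fixed space of dimension $d-j+l$.
\end{lemma}

\begin{proof}
The $S$-elements are the elements $g$ of order dividing $pq$. We compute the
weight of the monomial of $g$, writing $c_i=c_i(g)$. The identity has weight $0$.

\emph{Order $p$.} The weight is $pc_p/n=(n-c_1)/n\le1$, with equality exactly for
derangements. These include the nonzero translations and give the term
$cx^{p^{d-1}}$.

\emph{Order $q$.} Since $q\nmid n$, the element $g$ fixes a point, so it is
conjugate to an element of $H$ by (A1), and $c_1=p^i$ with $i\in I$. The weight
$(n-p^i)/(n-p^j)$ is at most $1$, with equality exactly for $i=j$. This gives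
the term $Ny^{p^jw/q}$.

\emph{Order $pq$.} Write $g=ut=tu$ with $u,t\in\langle g\rangle$ of orders $p$
and $q$. As above, after conjugating $g$ by a translation we have $t=h\in H$. Let
$V=U\oplus W$ as in (A3), with $|U|=p^i$, $i\in I$, and write
$u\colon x\mapsto u_0x+v$ with $u_0\in H$. The relation $uh=hu$ reads
$u_0hx+v=hu_0x+hv$, so $v\in U$ and $u_0h=hu_0$; hence $u_0$ preserves $U$ and
$W$. Thus $u$ preserves $U$, with fixed point set $\operatorname{Fix}_U(u)$
there, and acts on $W$-components as $u_0$. Since $\langle g^p\rangle=\langle
h\rangle$ and $\langle g^q\rangle=\langle u\rangle$,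
\[
\operatorname{Fix}(g)=\operatorname{Fix}_U(u),\qquad
\operatorname{Fix}(g^p)=U,\qquad
\operatorname{Fix}(g^q)=\operatorname{Fix}_U(u)\times C_W(u_0).
\]
The points fixed by $g^p$ are those in cycles of $g$ of length $1$ or $p$, and
the points fixed by $g^q$ are those in cycles of length $1$ or $q$. With
$\gamma=|C_W(u_0)|$ we obtain
\begin{equation}\label{eq:counts}
c_1+pc_p=p^i,\qquad qc_q=c_1(\gamma-1),\qquad c_1+pc_p+qc_q+pqc_{pq}=n .
\end{equation}
The weight of the monomial of $g$ is therefore
\[
\frac{n-c_1-qc_q}{n}+\frac{qc_q}{n-p^j}
=1+\frac{-c_1(n-p^j)+qc_q\,p^j}{n(n-p^j)}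
=1+\frac{c_1\,(p^j\gamma-n)}{n(n-p^j)} .
\]
Since $\gamma\le|W|=p^{d-i}\le p^{d-j}$, this is at most $1$; here the
minimality of $j$ is used. Equality holds if and only if either $c_1=0$, or
$c_1>0$ and $\gamma=p^{d-j}$, which means that $i=j$ and $u_0$ is trivial on
$W$.

If $c_1=0$, then \eqref{eq:counts} gives $c_p=p^{i-1}$, $c_q=0$ and
$c_{pq}=(n-p^i)/(pq)$, which is the monomial with coefficient $M_i$. It occurs
for every $i\in I$: take $h\in H$ of order $q$ with $\dim C_V(h)=i\ge1$ and
$0\ne v\in U$. The map $x\mapsto hx+v$ is the commuting product of $h$ and the
translation by $v$, so it has order $pq$, and a fixed point $x$ would give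
$v=-(h-1)x\in U\cap W=0$.

Let $c_1>0$, $i=j$, and let $u_0$ be trivial on $W$. Since $u$ has a fixed point
it is not a translation, so $u_0\ne1$, and $u_0$ acts on $U$ as an element of
order $p$. By (A2), $C_U(u_0)$ is a nonzero proper subspace of $U$, of dimension
$l$ with $1\le l\le j-1$, and $c_1=p^l$ by (A1). Now \eqref{eq:counts} gives
$c_p=p^{j-1}-p^{l-1}$, $qc_q=p^lw$ and $pqc_{pq}=n-p^j-p^lw=(p^j-p^l)w$, which is
the monomial with coefficient $R_l$. Finally $C_V(u_0)=C_U(u_0)\oplus W$ has
dimension $l+d-j$.
\end{proof}

For $j=1$ the last sum is empty and the lowest power of $x$ in $\Phi-Ny^{pw/q}$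
is the first, so Eisenstein's criterion works as in Example~\ref{ex:27}. For
$j\ge2$ it does not apply at the prime $x$: if $R_{j-1}=0$, or if $p^{j-1}-p^{j-2}
\ge2$, every term other than $Ny^{p^jw/q}$ is divisible by $x^2$. What remains
true is that the exponents of $x$ in the pure terms of $\Phi(x,y,1)$ are powers
of $p$, so there is a large gap below the leading term $cx^{p^{d-1}}$. (In
$P_{\{p,q\}}$ there is no such gap, as $26x^9+72x^8$ shows.) The next lemma
converts a gap into irreducibility.

\subsection{A gap lemma}

\begin{lemma}\label{lem:gap}
Give $\xi,\eta$ positive weights. Let $\Psi\in\mathbb{R}[\xi,\eta]$ have top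
form $\Psi_0=c\xi^\alpha+N\eta^\beta$ of weight $T$, with $c,N>0$ and
$\alpha,\beta\ge1$. Suppose that $\Psi\ne\Psi_0$, that the top form $L$ of
$\Psi-\Psi_0$ is a constant multiple of a single monomial, of weight $\lambda$,
and that either $\lambda<T/2$ or $L=M\eta^{\beta/2}$ with $\beta$ even. Then
$\Psi$ is irreducible over $\mathbb{R}$. If $\Psi$ is reducible over
$\mathbb{C}$, then $\lambda=T/2$ and $\Psi-\Psi_0-L$ is constant.
\end{lemma}

\begin{proof}
Put $\delta=T-\lambda\ge T/2$. Suppose $\Psi=\Psi_1\Psi_2$ over $K$ with both
factors nonconstant, with top forms $F_1,F_2$ of weights $t_1,t_2>0$. Then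
$F_1F_2=\Psi_0$ is squarefree by Lemma~\ref{lem:powers}(i), so $F_1$ and $F_2$
are coprime. We compare the terms of second highest weight.

Since $\Psi\ne F_1F_2$, there is a least $\varepsilon>0$ such that the part
$\phi$ of $\Psi_1$ of weight $t_1-\varepsilon$ or the part $\psi$ of $\Psi_2$ of
weight $t_2-\varepsilon$ is nonzero. By minimality, $\Psi$ has no terms of weight
strictly between $T-\varepsilon$ and $T$, and its part of weight
$T-\varepsilon$ is $F_1\psi+F_2\phi$. This part is nonzero: otherwise
$F_1\mid\phi$ and $F_2\mid\psi$ by coprimality, and as $\phi,\psi$ have smaller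
weights than $F_1,F_2$, both would vanish. So $T-\varepsilon$ is the second
highest weight in $\Psi$, that is, $\varepsilon=\delta$ and
\[
L=F_1\psi+F_2\phi .
\]
If $\phi=0$, then $F_1$ divides the monomial term $L$, so $\xi$ or $\eta$ divides
$F_1$ and hence $\Psi_0$, contrary to Lemma~\ref{lem:powers}(i). So $\phi\ne0$,
and by symmetry $\psi\ne0$. Weights of nonzero polynomials are nonnegative, so
$t_1,t_2\ge\delta\ge T/2$. Since $t_1+t_2=T$, we get $t_1=t_2=\delta=T/2$. Hence
$\lambda=T/2$, $L=M\eta^{\beta/2}$ with $M\ne0$ real, $\phi$ and $\psi$ are
nonzero constants, and $\Psi_1=F_1+\phi$, $\Psi_2=F_2+\psi$. Thus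
$\Psi=\Psi_0+L+\phi\psi$, which proves the claim over $\mathbb{C}$.

Let $K=\mathbb{R}$. We have
\[
(\psi F_1-\phi F_2)^2=L^2-4\phi\psi\Psi_0
=(M^2-4\phi\psi N)\,\eta^\beta-4\phi\psi c\,\xi^\alpha .
\]
If $M^2\ne4\phi\psi N$, the right side is nonconstant and squarefree by
Lemma~\ref{lem:powers}(i), so it is not a square. Hence $M^2=4\phi\psi N$ and
$\phi\psi>0$. At $\xi=1$, $\eta=0$ the left side is the square of a real number
and the right side is $-4\phi\psi c<0$, a contradiction.
\end{proof}

The exception over $\mathbb{C}$ is genuine: $\xi^2+\eta^2+2\eta+1=
\xi^2+(\eta+1)^2$ satisfies the hypotheses and factors over $\mathbb{C}$.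

\subsection{Irreducibility of the top form}

Lemma~\ref{lem:gap} does not apply to $\Phi(x,y,1)$ directly, because the terms
with coefficients $R_l$ involve both variables and may have weight above half
the top weight. Put $Q=pw/q$, an integer, so that $p^lw/q=Qp^{l-1}$. The exponent
vectors $(\alpha,\beta)$ of the monomials $x^\alpha y^\beta$ with coefficients
$N$, $R_l$ and $M_j$ lie on the line $Q\alpha+\beta=Qp^{j-1}$, and those with
coefficients $c$ and $M_i$ lie on the line $\beta=0$; see
Figure~\ref{fig:newton}. The substitution $x=\xi^Q$, $y=\xi\eta$ sends
$x^\alpha y^\beta$ to $\xi^{Q\alpha+\beta}\eta^\beta$ and so separates the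
variables:
\[
\Phi(\xi^Q,\xi\eta,1)=\xi^{Qp^{j-1}}\Psi(\xi,\eta),
\]
where, using $p^{d-1}-p^{j-1}=p^{j-1}w$,
\begin{equation}\label{eq:psi}
\Psi=c\,\xi^{Qp^{j-1}w}+N\eta^{Qp^{j-1}}
+\sum_{i\in I,\,i>j}M_i\,\xi^{Q(p^{i-1}-p^{j-1})}
+\sum_{l=1}^{j-1}R_l\,\eta^{Qp^{l-1}}+M_j .
\end{equation}
In Example~\ref{ex:27}, $Q=12$ and $\Psi=26\xi^{96}+27\eta^{12}+54$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.3cm,y=0.13cm]
\draw[->,gray] (0,0)--(35,0) node[right,black]{$\alpha$};
\draw[->,gray] (0,0)--(0,24) node[above,black]{$\beta$};
\draw[thick] (0,20)--(2,0)--(32,0);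
\draw[dashed] (0,20)--(32,0);
\fill (0,20) circle (2pt) node[left]{$N$};
\fill (1,10) circle (2pt) node[right]{$R_1$};
\fill (2,0) circle (2pt) node[below]{$M_2$};
\fill (8,0) circle (2pt) node[below]{$M_4$};
\fill (32,0) circle (2pt) node[below]{$c$};
\end{tikzpicture}
\caption{The exponent vectors $(0,20)$, $(1,10)$, $(2,0)$, $(8,0)$, $(32,0)$ of
the monomials $x^\alpha y^\beta$ that can occur in $\Phi(x,y,1)$ when $p=2$,
$q=3$, $d=6$, $j=2$, labeled by their coefficients. They lie on two sides of a
triangle. The substitution $x=\xi^{10}$, $y=\xi\eta$, followed by division by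
$\xi^{20}$, carries these sides to the coordinate axes.}
\label{fig:newton}
\end{figure}

A \emph{transvection} of an $\mathbb{F}_2$-space is an invertible linear map
$\tau$ whose fixed space is a hyperplane; equivalently, $\tau-1$ has rank $1$.

\begin{proposition}\label{prop:affine}
Let $G=V\rtimes H$ be affine, let $q\ne p$ be a prime dividing $|H|$, and suppose
$j\ge1$. Then $P$ is irreducible over $\mathbb{R}$. If $P$ is reducible over
$\mathbb{C}$, then
\begin{itemize}
\item[(E)] $p=2$, $j\ge2$, $I=\{j\}$, and $H$ contains a transvection.
\end{itemize}
\end{proposition}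

\begin{proof}
\emph{The gap lemma applies to $\Psi$.} Give $\xi,\eta$ the weights $1,w$ and put
$T=Qp^{j-1}w$. The first two terms of \eqref{eq:psi} have weight $T$. The other
terms have weights
\[
Qp^{j-1}(p^{i-j}-1)\quad(j<i<d),\qquad Qp^{l-1}w\quad(1\le l<j),\qquad 0 .
\]
These are pairwise distinct. Within each of the first two families the weights
are positive and strictly increasing, and after division by $Q$ the exact power
of $p$ dividing them is $p^{j-1}$ in the first family and $p^{l-1}$ with $l<j$ in
the second, as $p\nmid w$. All are at most $T/p=Q(p^{d-2}-p^{j-2})$, with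
equality only for $l=j-1$: in the first family the weight is at most
$Q(p^{d-2}-p^{j-1})<T/p$, and in the second it is $p^{l-j}T$. So the top form of
$\Psi$ is $\Psi_0=c\xi^T+N\eta^{T/w}$. Since $M_j>0$, we have $\Psi\ne\Psi_0$,
and the top form $L$ of $\Psi-\Psi_0$ is a single term of weight
$\lambda\le T/p\le T/2$. If $\lambda=T/2$, then $p=2$, $j\ge2$, $R_{j-1}>0$ and
$L=R_{j-1}\eta^{Q2^{j-2}}$, whose exponent is half of $T/w$. By
Lemma~\ref{lem:gap}, $\Psi$ is irreducible over $\mathbb{R}$. If $\Psi$ is
reducible over $\mathbb{C}$, then $\lambda=T/2$ and $\Psi-\Psi_0-L$ is constant.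
The second condition excludes every $i\in I$ with $i>j$, because $M_i>0$; and
$R_{j-1}>0$ gives, by Lemma~\ref{lem:top}, an element of $H$ with fixed space of
dimension $d-1$. This is (E).

\emph{From $\Psi$ to $P$.} Let $\Psi$ be irreducible over $K$ and let
$\Phi=\Phi_1\Phi_2$ over $K$. Then
$\Phi_1(\xi^Q,\xi\eta,1)\,\Phi_2(\xi^Q,\xi\eta,1)=\xi^{Qp^{j-1}}\Psi$, so by
unique factorization one factor on the left, say the first, is a constant times
a power of $\xi$. The map $(\alpha,\beta)\mapsto(Q\alpha+\beta,\beta)$ is
injective, so $\Phi_1(x,y,1)=\kappa x^\alpha$. Since $\Phi(x,y,1)$ contains the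
term $Ny^{p^jw/q}$, it is not divisible by $x$, and $\alpha=0$. By (W1) the
factor $\Phi_1$ is $\omega$-homogeneous, so $\Phi_1=\kappa z^\gamma$ by (W3), and
$\gamma=0$ because $\Phi$ contains $cx^{p^{d-1}}$. So $\Phi$ is irreducible over
$K$. Nonzero translations are derangements and $S$-elements, so $P$ is
irreducible over $K$ by Lemma~\ref{lem:reduction}(ii).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:real}]
If $G$ is not affine, use Proposition~\ref{prop:nonaffine}. If $G$ is affine,
then either $G$ is cyclic of prime degree, or Lemma~\ref{lem:jzero} or
Proposition~\ref{prop:affine} applies. So $P$ is irreducible over $\mathbb{R}$,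
and hence over $\mathbb{Q}$. In a factorization over $\mathbb{Z}$ one factor is
then an integer, and it divides the coefficient $1$ of $s_1^n$.
\end{proof}

For affine groups this proof uses neither Theorem~\ref{thm:FKS} nor
Theorem~\ref{thm:GS}, so it does not depend on the classification of finite
simple groups.

\section{Irreducibility over the complex numbers}\label{sec:complex}

It remains to exclude (E). Since (E) provides a transvection, we use the
classification of irreducible groups generated by transvections.

\begin{theorem}[McLaughlin \cite{McL}]\label{thm:McL}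
An irreducible subgroup of $SL_e(2)$, $e\ge2$, generated by transvections is
$SL_e(2)$, or $e\ge4$ is even and it is $Sp_e(2)$, $O_e^\pm(2)$,
$\operatorname{Sym}(e+1)$ or $\operatorname{Sym}(e+2)$, the symmetric groups
acting on the natural $e$-dimensional section of the permutation module.
\end{theorem}

We need only the orders of these groups. Recall that
\begin{gather*}
|SL_e(2)|=2^{e(e-1)/2}\prod_{i=2}^{e}(2^i-1),\qquad
|Sp_{2m}(2)|=2^{m^2}\prod_{i=1}^{m}(2^{2i}-1),\\
|O_{2m}^\pm(2)|=2^{m(m-1)+1}\,(2^m\mp1)\prod_{i=1}^{m-1}(2^{2i}-1).
\end{gather*}
Every group in the list has order divisible by $2$ and by $3=2^2-1$. Moreover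
$7=2^3-1$ divides $|SL_e(2)|$ for $e\ge3$; the prime $5$ divides $2^4-1$, hence
$|Sp_e(2)|$ for $e\ge4$ and $|O_e^\pm(2)|$ for $e\ge6$; it divides
$|O_4^-(2)|=120$; and it divides the orders of the symmetric groups, which have
degree at least $5$. So the only groups in the list whose order has just two
prime divisors are $SL_2(2)$, of order $6$, and $O_4^+(2)$, of order $72$.

\begin{proof}[Proof of Theorem~\ref{thm:complex}]
Suppose that $P$ is reducible over $\mathbb{C}$. By
Proposition~\ref{prop:nonaffine}, $G=V\rtimes H$ is affine, and $H$ is not a
$p$-group. By Lemma~\ref{lem:affinestar} and Proposition~\ref{prop:three}, $|G|$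
has exactly two prime divisors, $p$ and $q$. By Lemma~\ref{lem:jzero} and
Proposition~\ref{prop:affine}, (E) holds: $p=2$, $H$ contains a transvection, and
all elements of order $q$ in $H$ have fixed spaces of the same dimension
$j\ge2$.

Let $T\ne1$ be the subgroup generated by the transvections in $H$; it is normal
in $H$. By Clifford's theorem, the restriction of an irreducible module to a
normal subgroup is a direct sum of irreducible modules, so
$V=V_1\oplus\dots\oplus V_s$ with each $V_i$ an irreducible $T$-module. The space
of vectors fixed by $T$ is $H$-invariant and proper, hence $0$. A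
one-dimensional module over $\mathbb{F}_2$ is trivial, so $\dim V_i\ge2$ for all
$i$. A transvection $\tau\in H$ preserves every $V_i$, and the ranks of $\tau-1$
on the $V_i$ add up to $1$; so $\tau$ acts as a transvection on one $V_i$ and
trivially on the others. Let $T_i$ be generated by the transvections in $H$ that
are nontrivial on $V_i$. Then $T_i$ is trivial on $V_{i'}$ for $i'\ne i$, so it
acts faithfully on $V_i$. The remaining generators of $T$ are trivial on $V_i$,
so $T_i$ induces the same group on $V_i$ as $T$ does and is irreducible there.
Theorem~\ref{thm:McL} applies to $T_i$ on $V_i$. Thus $3$ divides $|T_i|$, so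
$q=3$, and $T_i$ is $SL_2(2)$ or $O_4^+(2)$.

Suppose $s\ge2$, and take $h_1\in T_1$ and $h_2\in T_2$ of order $3$. They act on
different summands, so they commute and $h_1h_2$ has order $3$. The elements
$h_1$ and $h_1h_2$ agree on $V_i$ for $i\ne2$, while on $V_2$ the first is
trivial and the second is not. So $\dim C_V(h_1h_2)<\dim C_V(h_1)$, contrary
to~(E).

So $s=1$ and $T=T_1$. If $T=SL_2(2)$, then $d=2$ and $j\le d-1=1$, contrary
to~(E). If $T=O_4^+(2)$, then $d=4$, and a subgroup of order $9$ of $T$ is a
Sylow $3$-subgroup of $GL_4(2)$, whose order is $20160=2^6\cdot3^2\cdot5\cdot7$.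
It is therefore conjugate in $GL_4(2)$ to the subgroup of order $9$ of the block
diagonal group $GL_2(2)\times GL_2(2)$. This subgroup contains an element that
has order $3$ on both blocks, and an element of order $3$ of $GL_2(2)$ permutes
the three nonzero vectors cyclically. So $T$ has an element of order $3$ fixing
no nonzero vector, and $j=0$, contrary to~(E).
\end{proof}

\begin{thebibliography}{9}

\bibitem{FKS}
Fein, Kantor and Schacher,
\emph{Relative Brauer groups II},
J. reine angew. Math. \textbf{328} (1981).

\bibitem{GPS}
Giudici, Praeger and Spiga,
J. Algebra \textbf{421} (2015).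

\bibitem{GS}
Guest and Spiga,
\emph{Finite primitive groups and regular orbits of group elements},
Trans. AMS \textbf{369} (2017).

\bibitem{McL}
McLaughlin,
\emph{Some subgroups of $SL_n(\mathbb{F}_2)$},
Illinois J. Math. \textbf{13} (1969).

\bibitem{problem}
\emph{Reducibility of the cycle index},
\texttt{https://github.com/cameroncounts/web}.

\end{thebibliography}
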